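# Semi-metric spaces that are not unions of $\mathfrak c$ many metrizable subspaces

## 1. The guess "yes": closed metrizable pieces, $\mathfrak c$ of them

Some spaces fail to be metrizable but can be cut into not too many closed pieces that are. A theorem of van Douwen, Lutzer, Pelant and Reed says that this happens for every space with a $\sigma$-discrete network, and that $\mathfrak c$ pieces are enough. Two larger classes of generalized metric spaces are the semi-stratifiable spaces and the semi-metric spaces. Do $\mathfrak c$ closed metrizable pieces still suffice there?

The answer one would first guess is **yes**. The number $\mathfrak c=|\omega^\omega|$ looks like the trace of a soft argument: make countably many choices, each among countably many options, and each sequence of choices gives one piece. Such an argument should not care much about the exact class of spaces. We fix the definitions and test this guess.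

Throughout, all spaces are regular, and regular includes $T_1$.

**Definition (discrete and isolated families, networks).** A family $\mathcal N$ of subsets of a space $Y$ is *discrete* if every point of $Y$ has a neighborhood meeting at most one member of $\mathcal N$. It is *isolated* if every point of $\bigcup\mathcal N$ has a neighborhood in $Y$ meeting only one member of $\mathcal N$. A *network* for $Y$ is a family $\mathcal N$ such that whenever $y\in U$ with $U$ open, there is $N\in\mathcal N$ with $y\in N\subseteq U$. (A network of open sets is a base.) A network is *$\sigma$-discrete* (*$\sigma$-isolated*) if it is the union of countably many discrete (isolated) families. A *$\sigma$-space* is a regular space with a $\sigma$-discrete network.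

Discrete families are isolated. In $\mathbb R$ the family $\{\{1/n\}:n\ge 1\}$ is isolated but not discrete, because of the point $0$.

Three small facts will be used freely.

- Distinct members of an isolated family are disjoint, since a point in two members has no neighborhood meeting only one of them.
- If $\mathcal E$ is a discrete family of closed sets, the union of any subfamily is closed: if $z$ is outside the union, take an open $W\ni z$ meeting at most one member $E$ of the subfamily, and use $W\setminus E$ (or $W$, if there is no such $E$). Hence each $E\in\mathcal E$ is clopen in the subspace $\bigcup\mathcal E$, its complement there being the union of the other members.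
- A $\sigma$-isolated network passes to subspaces. Let $Z\subseteq Y$ and intersect every member with $Z$. The traces form a network for $Z$. If a neighborhood of a point meets only the member $N$ of an isolated family, then its intersection with $Z$ can meet only the trace $N\cap Z$.

We also recall Bing's theorem: a regular space is metrizable if and only if it has a $\sigma$-discrete base. So metrizable spaces are $\sigma$-spaces, and $\sigma$-spaces have $\sigma$-isolated networks.

**Theorem 1** (van Douwen, Lutzer, Pelant, Reed). *Any $\sigma$-space is the union of $\le\mathfrak c$-many closed metrizable subspaces.*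

**Definition (semi-stratifiable).** A regular space $X$ is *semi-stratifiable* if to each open $U\subseteq X$ one can assign closed sets $F(U,n)$ $(n\in\omega)$ such that $U=\bigcup_nF(U,n)$, and $U\subseteq V$ implies $F(U,n)\subseteq F(V,n)$ for all $n$.

**Definition (semi-metric).** A regular space $X$ is *semi-metric* if there is $d:X\times X\to[0,\infty)$ with $d(x,y)=d(y,x)$ and $d(x,y)=0\iff x=y$, such that for every $A\subseteq X$, a point $x$ lies in $\overline A$ if and only if $\inf\{d(x,a):a\in A\}=0$. (Here $\inf\emptyset=\infty$.)

This is a metric space without the triangle inequality. Write $B(x,n)=\{y:d(x,y)<2^{-n}\}$. The balls need not be open, but two things are true: (i) $x\in\operatorname{int}B(x,n)$, since $\inf\{d(x,a):a\notin B(x,n)\}\ge2^{-n}$ and so $x\notin\overline{X\setminus B(x,n)}$; and (ii) if $x\in U$ with $U$ open, then $B(x,n)\subseteq U$ for some $n$, since $x\notin\overline{X\setminus U}$.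

**Lemma 2.** *Every regular semi-metric space is semi-stratifiable.*

*Proof.* Put $F(U,n)=X\setminus\bigcup_{y\notin U}\operatorname{int}B(y,n)$. This set is closed. It is contained in $U$ by (i). It is monotone in $U$, because a larger $U$ removes fewer sets. If $x\in U$, choose $n$ with $B(x,n)\subseteq U$. For $y\notin U$ we have $d(y,x)=d(x,y)\ge 2^{-n}$, so $x\notin B(y,n)$. Thus $x\in F(U,n)$. $\square$

**Question 3.** *Does Theorem 1 remain true if "$\sigma$-space" is replaced by "semi-stratifiable space" or "semi-metric space"?*

The question is asked in "Metrizable Subspaces Of Spaces" (http://www.auburn.edu/~gruengf/papers/pcb.pdf). Now we test the guess.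

**Test 1: spaces of size at most $\mathfrak c$.** Singletons are closed and metrizable. So every $T_1$ space of size $\le\mathfrak c$ passes, and a counterexample has size at least $\mathfrak c^+$.

**Test 2: a non-metrizable semi-metric space.** Enumerate $\mathbb Q=\{q_j:j\in\omega\}$ without repetition, and for each irrational $r$ pick an infinite $J_r\subseteq\omega$ such that $(q_j)_{j\in J_r}$ converges to $r$ in the usual sense. For $r\ne r'$ the set $J_r\cap J_{r'}$ is finite. Let $\Psi$ be the set $\mathbb R$ with the topology in which rationals are isolated and an irrational $r$ has basic neighborhoods $\{r\}\cup\{q_j:j\in J_r,\ j\ge n\}$. These sets are clopen, because a different irrational $r'$ has a basic neighborhood missing them. So $\Psi$ is regular. Put $d(r,q_j)=d(q_j,r)=2^{-j}$ if $j\in J_r$, and $d=1$ for all other pairs of distinct points. This is a semi-metric for $\Psi$: for irrational $r\notin A$ the infimum is $0$ exactly when $A$ contains $q_j$ for infinitely many $j\in J_r$, which is exactly $r\in\overline A$; and points other than $q_j$ are at distance at least $2^{-j}$ from the isolated point $q_j$. The space is not metrizable, because it is separable and has the uncountable discrete subspace of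 irrationals. But it is the union of countably many closed metrizable subspaces: the irrationals, and the singletons $\{q_j\}$.

The triangle inequality fails in $\Psi$ at every scale. Given $j_0$, each irrational $r$ has some $j\ge j_0$ in $J_r$. By the pigeonhole principle two irrationals $r\ne r'$ share such a $j$, and then $d(r,q_j)=d(q_j,r')=2^{-j}$ while $d(r,r')=1$. This is harmless in $\Psi$, but it will matter later.

The guess passes both tests. It is nevertheless false.

## 2. Theorems A and B

A space is *zero-dimensional* if it has a base of clopen sets, and *submetrizable* if it has a coarser (that is, smaller) metrizable topology.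

**Theorem A.** *For every infinite cardinal $\lambda$ there is a regular, zero-dimensional, submetrizable semi-metric (hence semi-stratifiable) space $X_\lambda$ with $|X_\lambda|=\lambda^+$ that is not the union of $\le\lambda$ many subspaces each having a $\sigma$-isolated network.*

Take $\lambda=\mathfrak c$. The space $X_{\mathfrak c}$ is not the union of $\le\mathfrak c$ many metrizable subspaces, closed or not. It is not even the union of $\le\mathfrak c$ many subspaces that are $\sigma$-spaces. So the answer to Question 3 is **no** in both cases, and this is provable in ZFC.

**Theorem B.**

1. *For every uncountable cardinal $\kappa$ there is a regular semi-metric space of cardinality exactly $\kappa$ that is not the union of fewer than $\kappa$ subspaces with $\sigma$-isolated networks.*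
2. *Every regular semi-stratifiable space is the union of $\le\mathfrak c$ many closed subspaces, each admitting a continuous injection into a countable product of discrete spaces. In particular each is submetrizable.*
3. *If every point of a semi-stratifiable space $X$ has a neighborhood of size $\le\lambda$ (where $\lambda\ge\omega$), then $X$ is the union of $\le\lambda$ closed discrete subspaces.*

Part 1 is optimal, since a $T_1$ space of size $\kappa$ is the union of $\kappa$ closed singletons. In particular no cardinal can replace $\mathfrak c$ in Theorem 1 for semi-metric spaces, and by Test 1 the cardinal $\mathfrak c^+$ is the least possible size of a counterexample to Question 3. Discrete spaces are metrizable, so by part 3 a counterexample must have a point all of whose neighborhoods have size $>\mathfrak c$.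

Parts 2 and 3 are what the natural attempt to prove the guess yields, so we prove them first.

## 3. How a $\sigma$-discrete network produces $\mathfrak c$ closed metrizable pieces

Here is a proof of Theorem 1, which we shall try to imitate. Let $X$ be a $\sigma$-space with network $\mathcal N=\bigcup_n\mathcal N_n$, each $\mathcal N_n$ discrete.

**Step 1: make the network closed.** Replace each $N$ by $\overline N$. An open set meets $\overline N$ iff it meets $N$, so the families stay discrete. If $x\in U$ with $U$ open, regularity gives an open $V$ with $x\in V\subseteq\overline V\subseteq U$, and some $N$ has $x\in N\subseteq V$, so $x\in\overline N\subseteq U$. The closures form a network.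

**Step 2: open sets are $F_\sigma$.** If $U$ is open, then $U=\bigcup_n\bigcup\{N\in\mathcal N_n:N\subseteq U\}$, and for each $n$ the inner union is closed. In particular we may write $X\setminus\bigcup\mathcal N_n=\bigcup_jC_{n,j}$ with $C_{n,j}$ closed.

**Step 3: define the pieces.** Let $Z_{n,0}=\bigcup\mathcal N_n$ and $Z_{n,j+1}=C_{n,j}$. For $\varphi\in\omega^\omega$ let $X_\varphi=\bigcap_nZ_{n,\varphi(n)}$. These are $\mathfrak c$ closed sets. They cover $X$, since $X=\bigcup_jZ_{n,j}$ for every $n$.

**Step 4: each piece is metrizable.** If $\varphi(n)\ne0$, no member of $\mathcal N_n$ meets $X_\varphi$. If $\varphi(n)=0$, the traces of the members of $\mathcal N_n$ cover $X_\varphi$ and form a discrete family of closed sets there, so they are clopen in $X_\varphi$. So the network induced on $X_\varphi$ consists of open sets. It is a $\sigma$-discrete base, and $X_\varphi$ is metrizable by Bing's theorem. $\square$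

The argument uses discrete closed families in one way (they become clopen partitions on the pieces) and the network property in another (the partitions generate the topology). Semi-stratifiable spaces turn out to supply the first ingredient and not the second.

## 4. Discrete closed refinements in semi-stratifiable spaces

Let $X$ be semi-stratifiable with operator $F$. Replacing $F(U,n)$ by $\bigcup_{i\le n}F(U,i)$, which keeps all the required properties, we assume $F(U,n)\subseteq F(U,n+1)$.

**Lemma 4** (Creede). *Every open cover $\{U_\alpha:\alpha<\mu\}$ of $X$ has a refinement $\bigcup_n\mathcal H_n$ covering $X$, where each $\mathcal H_n$ is a discrete family of closed sets.*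

*Proof.* Let $V_\alpha=\bigcup_{\beta<\alpha}U_\beta$ and
$$H(\alpha,n)=F(V_\alpha\cup U_\alpha,n)\setminus V_\alpha .$$
This is a closed set minus an open set, hence closed, and it is contained in $U_\alpha$. Put $\mathcal H_n=\{H(\alpha,n):\alpha<\mu\}$.

Fix $x\in X$ and let $\alpha$ be least with $x\in U_\alpha$. Then $x\notin V_\alpha$, and $x\in F(V_\alpha\cup U_\alpha,n)$ for some $n$. So $x\in H(\alpha,n)$ for this $n$, and the families cover.

For discreteness fix $n$ as well. The set $W=U_\alpha\setminus F(V_\alpha,n)$ is an open neighborhood of $x$, because $x\notin V_\alpha\supseteq F(V_\alpha,n)$. If $\beta>\alpha$, then $W\subseteq U_\alpha\subseteq V_\beta$, so $W$ misses $H(\beta,n)$. If $\beta<\alpha$, then $V_\beta\cup U_\beta\subseteq V_\alpha$, so $H(\beta,n)\subseteq F(V_\beta\cup U_\beta,n)\subseteq F(V_\alpha,n)$ by monotonicity, and $W$ misses $H(\beta,n)$ again. So $W$ meets at most the one member $H(\alpha,n)$. $\square$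

**Proof of Theorem B(3).** The purpose is to cut small closed sets into single points, in parallel. Cover $X$ by open sets of size $\le\lambda$ and apply Lemma 4 to get discrete families $\mathcal H_n$ of closed sets of size $\le\lambda$. For each nonempty $E\in\mathcal H_n$ fix a surjection $e_{E,n}:\lambda\to E$. For $n<\omega$ and $\xi<\lambda$ let
$$D_{n,\xi}=\{e_{E,n}(\xi):\emptyset\neq E\in\mathcal H_n\}.$$
This set takes one point from each nonempty member of a discrete family. So every point $z\in X$ has a neighborhood containing at most one point of $D_{n,\xi}$; since $X$ is $T_1$, $z$ also has a neighborhood containing no point of $D_{n,\xi}\setminus\{z\}$. Hence $D_{n,\xi}$ is closed and discrete. There are $\omega\cdot\lambda=\lambda$ such sets, and they cover $X$ because the $\mathcal H_n$ do. $\blacksquare$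

So the guess also passes the test on all semi-stratifiable spaces that are locally of size $\le\mathfrak c$. To treat general spaces we need covers that separate points. Let
$$g(n,x)=X\setminus F(X\setminus\{x\},n),$$
an open set containing $x$. For a semi-metric space with $F$ as in Lemma 2 (which is already increasing in $n$), $g(n,x)=\operatorname{int}B(x,n)$.

**Lemma 5.** *If $y\in g(n,x_n)$ for all $n$, then $x_n\to y$.*

*Proof.* Let $U\ni y$ be open and choose $k$ with $y\in F(U,k)$. Let $n\ge k$ and suppose $x_n\notin U$. Then $U\subseteq X\setminus\{x_n\}$, so $y\in F(U,n)\subseteq F(X\setminus\{x_n\},n)$. This contradicts $y\in g(n,x_n)$. $\square$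

**Proof of Theorem B(2).** We imitate Section 3. For each $n$, Lemma 4 applied to $\{g(n,x):x\in X\}$ gives a covering refinement $\bigcup_m\mathcal N_{n,m}$, each $\mathcal N_{n,m}$ a discrete family of closed sets. For $\varphi\in\omega^\omega$ let $X_\varphi=\bigcap_n\bigcup\mathcal N_{n,\varphi(n)}$. Each $X_\varphi$ is closed, and $X=\bigcup_{\varphi\in\omega^\omega}X_\varphi$, because each $y$ lies in some $\bigcup\mathcal N_{n,m}$ for every $n$.

For $y\in X_\varphi$ let $N_n(y)$ be the unique member of $\mathcal N_{n,\varphi(n)}$ containing $y$, and let
$$f(y)=(N_n(y))_n\in\prod_n\mathcal N_{n,\varphi(n)},$$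
each factor with the discrete topology. Members of a discrete closed family are clopen in its union, so every coordinate of $f$ is locally constant and $f$ is continuous. If $f(y)=f(y')$, pick $x_n$ with $N_n(y)\subseteq g(n,x_n)$. Both $y$ and $y'$ lie in every $g(n,x_n)$, so $x_n\to y$ and $x_n\to y'$ by Lemma 5, and $y=y'$ because $X$ is Hausdorff. So $f$ is injective. A countable product of discrete spaces is metrizable; pulling its metric back along $f$ gives a coarser metrizable topology on $X_\varphi$. $\blacksquare$

**Where the imitation stops.** To make $X_\varphi$ metrizable by this route we want $f$ to be an embedding: for open $U\ni y$, finitely many of the sets $N_n(y)$ should intersect, inside $X_\varphi$, in a subset of $U$. In Section 3 the network property gave this. Here Lemma 5 controls only the *centers* $x_n$. If $z\in N_n(y)\subseteq g(n,x_n)$, then $y$ and $z$ are both close to $x_n$, and without a triangle inequality nothing follows about the distance from $y$ to $z$. We have seen in $\Psi$ that two points close to a common center can be at distance $1$. The plan for a counterexample is to build a space in which this failure cannot be removed by passing to one of $\lambda$ pieces.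

## 5. A graph that decides which branches are close

Let $\lambda$ be an infinite cardinal and $\kappa=\lambda^+$, a regular uncountable cardinal. We recall what we need about stationary sets. A *club* in $\kappa$ is a closed unbounded subset, and $S\subseteq\kappa$ is *stationary* if it meets every club. An intersection of $\le\lambda$ clubs is a club, so a union of $\le\lambda$ nonstationary sets is nonstationary. Tails of $\kappa$ are clubs, so stationary sets are unbounded and have size $\kappa$. Fodor's lemma: if $S$ is stationary and $h:S\to\kappa$ satisfies $h(\gamma)<\gamma$ for all $\gamma\in S$, then $h$ is constant on a stationary subset of $S$.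

Let
$$X=\{\gamma<\kappa:\operatorname{cf}\gamma=\omega\}.$$
This set is stationary: the supremum of the first $\omega$ elements of a club lies in the club and has cofinality $\omega$. So $|X|=\kappa$. For each $\gamma\in X$ fix a strictly increasing $x_\gamma:\omega\to\gamma$ cofinal in $\gamma$. If $\gamma\ne\delta$, then $x_\gamma\ne x_\delta$, because the suprema differ. Let $\Delta(\gamma,\delta)$ be the least $k$ with $x_\gamma(k)\ne x_\delta(k)$.

Now let $H$ be *any* graph with vertex set $\kappa$ (a set of unordered pairs). Call $\gamma\ne\delta$ in $X$ *adjacent* if $\{x_\gamma(k),x_\delta(k)\}\in H$ for $k=\Delta(\gamma,\delta)$. That is, follow the two branches to the node where they part; the graph looks at the two values there and decides whether the branches count as close. Let $d(\gamma,\gamma)=0$ and, for $\gamma\neq\delta$,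
$$d(\gamma,\delta)=\begin{cases}2^{-\Delta(\gamma,\delta)-1}&\text{if }\gamma,\delta\text{ are adjacent},\\1&\text{otherwise.}\end{cases}\tag{1}$$
Since $2^{-k-1}<2^{-n}$ iff $k\ge n$, the balls are
$$B(\gamma,n)=\{\delta:d(\gamma,\delta)<2^{-n}\}=\{\gamma\}\cup\{\delta:\delta\text{ adjacent to }\gamma,\ \Delta(\gamma,\delta)\ge n\}.\tag{2}$$
Call $U\subseteq X$ open iff for each $\gamma\in U$ some $B(\gamma,n)\subseteq U$. Since $B(\gamma,n)$ decreases with $n$, this is a topology. Write $X(H)$ for the resulting space.

**An example by hand.** Suppose the chosen sequences include
$$x_\omega=(0,1,2,3,\dots),\quad x_{\omega\cdot2}=(0,1,\omega,\omega+1,\dots),\quad x_{\omega\cdot3}=(0,1,\omega,\omega\cdot2,\omega\cdot2+1,\dots).$$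
The first splits from each of the other two at $k=2$, with the same pair of values $\{2,\omega\}$. The last two split from each other at $k=3$, with values $\omega+1$ and $\omega\cdot2$. If $\{2,\omega\}\in H$ and $\{\omega+1,\omega\cdot2\}\notin H$, then the points $\omega\cdot2$ and $\omega\cdot3$ are both at distance $1/8$ from the point $\omega$ and at distance $1$ from each other. Also, $\omega$ cannot distinguish $\omega\cdot2$ from $\omega\cdot3$, since it has already left their common path. This last feature keeps the topology regular:

**Basic observation.** *Let $\delta\ne\gamma$, $k=\Delta(\gamma,\delta)$ and $\varepsilon\in B(\delta,k+1)$. Then for every $n$: $\varepsilon\in B(\gamma,n)\iff\delta\in B(\gamma,n)$.* Indeed, either $\varepsilon=\delta$ or $\Delta(\delta,\varepsilon)\ge k+1$, so $x_\varepsilon{\restriction}(k+1)=x_\delta{\restriction}(k+1)$. Hence $\varepsilon\ne\gamma$, $\Delta(\gamma,\varepsilon)=k$ and $x_\varepsilon(k)=x_\delta(k)$. The right side of (2) depends only on these data.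

**Lemma 6.** *For every graph $H$ on $\kappa$, the space $X(H)$ is regular, zero-dimensional, submetrizable, semi-metric via $d$ (hence semi-stratifiable), and has cardinality $\kappa=\lambda^+$. The sets $B(\gamma,n)$, $n\in\omega$, form a clopen neighborhood base at $\gamma$.*

*Proof.* **Balls are clopen.** If $\delta\in B(\gamma,n)\setminus\{\gamma\}$ and $k=\Delta(\gamma,\delta)$, the observation gives $B(\delta,k+1)\subseteq B(\gamma,n)$. At $\gamma$ itself use $B(\gamma,n)$. So $B(\gamma,n)$ is open. If $\delta\notin B(\gamma,n)$, then $\delta\neq\gamma$ and the observation gives $B(\delta,k+1)\cap B(\gamma,n)=\emptyset$. So $B(\gamma,n)$ is closed. By the definition of the topology the balls at $\gamma$ form a neighborhood base.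

**Separation.** By (2), $\bigcap_nB(\gamma,n)=\{\gamma\}$. So any two distinct points can be told apart by a neighborhood of either one, and $X(H)$ is $T_1$. A $T_1$ space with a clopen base is zero-dimensional and regular.

**Semi-metric.** The function $d$ is symmetric, because $H$ consists of unordered pairs, and $d(\gamma,\delta)=0$ iff $\gamma=\delta$. A point $\gamma$ is in $\overline A$ iff every $B(\gamma,n)$ meets $A$, that is, iff $\inf\{d(\gamma,a):a\in A\}=0$. Semi-stratifiability follows from Lemma 2.

**Submetrizable.** The function $2^{-\Delta(\gamma,\delta)}$ (and $0$ on the diagonal) is an ultrametric, since $\Delta(\gamma,\varepsilon)\ge\min\{\Delta(\gamma,\delta),\Delta(\delta,\varepsilon)\}$ for distinct points. Its topology has the base of sets $\{\delta:x_\delta{\restriction}n=x_\gamma{\restriction}n\}$. Each such set contains $B(\delta,n)$ for every point $\delta$ of it, so it is open in $X(H)$. $\square$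

**Graphs that are too simple.** If $H$ has all pairs, all points are adjacent and $X(H)$ is the ultrametric space just described. If $H=\emptyset$, then $B(\gamma,0)=\{\gamma\}$ and the space is discrete. More generally let $\lambda=\mathfrak c$ and suppose $\kappa=\mathfrak c^+$ is a disjoint union of at most $\mathfrak c$ many $H$-cliques $P_i$ $(i\in I)$. For $\sigma:\omega\to I$ let $Y_\sigma=\{\gamma\in X:x_\gamma(k)\in P_{\sigma(k)}\text{ for all }k\}$. There are at most $\mathfrak c^\omega=\mathfrak c$ such sets, and they cover $X$. They are closed: if $x_\gamma(k)\notin P_{\sigma(k)}$, then every $\varepsilon\in B(\gamma,k+1)$ has $x_\varepsilon(k)=x_\gamma(k)$, so $B(\gamma,k+1)\cap Y_\sigma=\emptyset$. And any two distinct points of $Y_\sigma$ split at two values in the same clique, so they are adjacent, and $Y_\sigma$ carries the ultrametric topology. For such an $H$ the guess holds. So $H$ must at least not be a union of few cliques. The next section finds what else it needs.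

## 6. A $\sigma$-isolated network on a stationary set yields a large homogeneous set

If $X(H)$ is covered by $\lambda$ pieces, one of them is stationary. Suppose that this piece has a $\sigma$-isolated network. Stationarity lets us freeze countably many choices, and any finite initial part of the branches, while keeping a stationary set. On what remains, the network forces adjacency to be an equivalence relation. A set $K\subseteq\kappa$ is an *$H$-clique* if all pairs from $K$ are in $H$, and *$H$-independent* if none is.

**Lemma 7.** *Let $H$ be a graph on $\kappa=\lambda^+$ and let $Y\subseteq X(H)$ be a stationary subset of $\kappa$. If the subspace $Y$ has a $\sigma$-isolated network, then some $K'\subseteq\kappa$ of size $\kappa$ is an $H$-clique or $H$-independent.*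

*Proof.* Let $\mathcal N=\bigcup_n\mathcal N_n$ be a network for $Y$, with each $\mathcal N_n$ isolated in $Y$.

**Step 1: attach to each point a network member and a scale.** For $\gamma\in Y$, the set $B(\gamma,0)\cap Y$ is open in $Y$, so we can choose $n_\gamma$ and $N_\gamma\in\mathcal N_{n_\gamma}$ with
$$\gamma\in N_\gamma\subseteq B(\gamma,0).$$
As $\mathcal N_{n_\gamma}$ is isolated and $\gamma\in N_\gamma$, we can choose $m_\gamma$ such that $B(\gamma,m_\gamma)\cap Y$ meets no member of $\mathcal N_{n_\gamma}$ except $N_\gamma$.

**Step 2: freeze the choices.** There are only countably many pairs $(n_\gamma,m_\gamma)$, so for some $n,m$ the set $A_0=\{\gamma\in Y:n_\gamma=n,\ m_\gamma=m\}$ is stationary. Since $x_\gamma(i)<\gamma$, Fodor's lemma gives a stationary subset of $A_0$ on which $x_\gamma(0)$ is constant, then a stationary subset of that on which $x_\gamma(1)$ is constant, and so on. After $m$ applications we have a stationary $A\subseteq A_0$ on which $x_\gamma{\restriction}m$ is constant. So $\Delta(\gamma,\delta)\ge m$ for distinct $\gamma,\delta\in A$.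

**Step 3: on $A$, adjacency is an equivalence relation.** For distinct $\gamma,\delta\in A$ we claim
$$\gamma,\delta\text{ are adjacent}\iff N_\gamma=N_\delta.\tag{3}$$
Suppose they are adjacent. Since $\Delta(\gamma,\delta)\ge m$, we have $\delta\in B(\gamma,m)\cap Y$. Also $\delta\in N_\delta\in\mathcal N_n$. So $B(\gamma,m)\cap Y$ meets the member $N_\delta$ of $\mathcal N_n$, and the choice of $m_\gamma=m$ forces $N_\delta=N_\gamma$. Conversely, if $N_\gamma=N_\delta$, then $\delta\in N_\gamma\subseteq B(\gamma,0)$, and $\delta\ne\gamma$, so $\delta$ is adjacent to $\gamma$ by (2).

**Step 4: find a node where $\kappa$ many branches of $A$ part at once.** This transfers (3) from pairs of branches to pairs of vertices of $H$. Let $T=\{x_\gamma{\restriction}k:\gamma\in A,\ k<\omega\}$. We claim that some $s\in T$ has $\kappa$ many immediate successors in $T$. Otherwise every node has at most $\lambda$ immediate successors. By induction every level of $T$ has size $\le\lambda$, so $|T|\le\lambda$. Then the set of all values $x_\gamma(k)$ $(\gamma\in A,\ k<\omega)$ has size $\le\lambda$, and by regularity of $\kappa$ all these values are $\le\beta$ for some $\beta<\kappa$. But $A$ is unbounded, so it contains some $\gamma>\beta+1$,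 and $x_\gamma$, being cofinal in $\gamma$, takes a value $\ge\beta+1$. This is a contradiction.

**Step 5: read off the homogeneous set.** Fix such an $s$ and let $K=\{\xi:s^\frown\xi\in T\}$, so $|K|=\kappa$. For $\xi\in K$ pick $\gamma_\xi\in A$ such that $x_{\gamma_\xi}$ extends $s^\frown\xi$. For distinct $\xi,\eta\in K$ the points $\gamma_\xi,\gamma_\eta$ satisfy $\Delta(\gamma_\xi,\gamma_\eta)=|s|$, with values $\xi$ and $\eta$ there. So by the definition of adjacency and (3),
$$\{\xi,\eta\}\in H\iff\gamma_\xi,\gamma_\eta\text{ are adjacent}\iff N_{\gamma_\xi}=N_{\gamma_\eta}.\tag{4}$$
Consider the map $\xi\mapsto N_{\gamma_\xi}$ on $K$. If some fiber has size $\kappa$, that fiber is an $H$-clique by (4). If all fibers have size less than $\kappa$, then, $\kappa$ being regular, there are $\kappa$ many nonempty fibers; a set with one point from each is $H$-independent by (4) and has size $\kappa$. $\square$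

So it suffices to have a graph on $\lambda^+$ in which no set of full size is a clique or independent.

## 7. The Sierpiński graph on $\lambda^+$

Consider first $\lambda=\omega$. Take $\omega_1$ distinct reals $r_\xi$ and let $\{\xi,\eta\}\in H$, for $\xi<\eta$, iff $r_\xi<r_\eta$. An uncountable clique $K$ would give a strictly increasing family $(r_\xi)_{\xi\in K}$ of reals; choosing a rational between $r_\xi$ and the next member of the family would give uncountably many rationals. Independent sets give decreasing families and are excluded in the same way. For general $\lambda$ we use ${}^\lambda2$ with the lexicographic order. Here there may be no dense set of size $\lambda$ to play the role of the rationals. What plays their role is the *place* where $r_\xi$ first differs from the next element: there are only $\lambda$ many places. A minimality argument completes the proof.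

Fix distinct $r_\xi\in{}^\lambda2$ $(\xi<\kappa)$, which is possible because $2^\lambda\ge\lambda^+=\kappa$. For $\xi<\eta$ put $\{\xi,\eta\}\in H$ iff $r_\xi<_{lex}r_\eta$.

**Lemma 8.** *No $K\subseteq\kappa$ of size $\kappa$ is an $H$-clique or $H$-independent.*

*Proof.* Interchanging the bits $0$ and $1$ reverses the lexicographic order, so it turns independent sets into cliques for the interchanged sequences. It is enough to refute a clique $K$ of size $\kappa$.

**Step 1: cut the sequences as short as possible.** Let $\mu\le\lambda$ be least such that $\{r_\xi{\restriction}\mu:\xi\in K\}$ has size $\kappa$; such a $\mu$ exists because $\mu=\lambda$ works. Choosing one index for each value, shrink $K$, keeping $|K|=\kappa$, so that the $r_\xi{\restriction}\mu$ $(\xi\in K)$ are distinct. After shrinking, $\{r_\xi{\restriction}\nu:\xi\in K\}$ still has size less than $\kappa$ for each $\nu<\mu$. For $\xi<\eta$ in $K$ the first difference of $r_\xi$ and $r_\eta$ lies below $\mu$, so $\xi\mapsto r_\xi{\restriction}\mu$ is strictly $<_{lex}$-increasing on $K$.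

**Step 2: fix the place of the next jump.** For $\xi\in K$ let $\xi^+$ be the next element of $K$; it exists because $K$ is unbounded. Let $\delta_\xi<\mu$ be the first place where $r_\xi$ and $r_{\xi^+}$ differ. Since $r_\xi<_{lex}r_{\xi^+}$,
$$r_\xi(\delta_\xi)=0,\qquad r_{\xi^+}(\delta_\xi)=1.$$
As $\mu\le\lambda<\kappa$ and $\kappa$ is regular, there are $\delta<\mu$ and $K'\subseteq K$ with $|K'|=\kappa$ and $\delta_\xi=\delta$ for all $\xi\in K'$.

**Step 3: the restrictions to $\delta$ are distinct on $K'$.** Suppose $\xi<\eta$ in $K'$ and $r_\xi{\restriction}\delta=r_\eta{\restriction}\delta$. Since $r_\xi$ and $r_{\xi^+}$ agree below $\delta$, also $r_{\xi^+}{\restriction}\delta=r_\eta{\restriction}\delta$. At $\delta$ we have $r_{\xi^+}(\delta)=1$, and $r_\eta(\delta)=0$ because $\eta\in K'$. Hence $r_\eta{\restriction}\mu<_{lex}r_{\xi^+}{\restriction}\mu$. But $\xi^+\le\eta$, and by Step 1 this implies that $r_{\xi^+}{\restriction}\mu$ equals or precedes $r_\eta{\restriction}\mu$. This is a contradiction.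

So $\{r_\xi{\restriction}\delta:\xi\in K\}$ has size $\kappa$ with $\delta<\mu$, against the minimality of $\mu$. $\square$

## 8. Proof of Theorem A, and a space for every uncountable cardinal

**Proof of Theorem A.** Let $X_\lambda=X(H)$, where $H$ is the graph of Section 7. By Lemma 6 it is regular, zero-dimensional, submetrizable and semi-metric, hence semi-stratifiable, and $|X_\lambda|=\lambda^+$. Suppose $X_\lambda=\bigcup_{\alpha<\lambda}Y_\alpha$, where every $Y_\alpha$ has a $\sigma$-isolated network (for a cover by fewer pieces, allow repetitions). As a set of ordinals, $X_\lambda$ is stationary in $\kappa=\lambda^+$, and a union of $\lambda$ nonstationary sets is nonstationary. So some $Y_\alpha$ is stationary. By Lemma 7 there is an $H$-clique or an $H$-independent set of size $\kappa$, contrary to Lemma 8. $\blacksquare$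

With $\lambda=\mathfrak c$, and because every metrizable space and every $\sigma$-space has a $\sigma$-isolated network, $X_{\mathfrak c}$ refutes both versions of Theorem 1 in Question 3.

**Proof of Theorem B(1).** Let $\kappa$ be uncountable.

**Successor case.** If $\kappa=\lambda^+$ with $\lambda$ infinite, use $X_\lambda$: "fewer than $\kappa$ subspaces" means "at most $\lambda$ subspaces", and Theorem A applies.

**Limit case.** If $\kappa$ is an uncountable limit cardinal, we put the spaces for all smaller cardinals side by side. Let
$$X=\bigoplus\{X_\lambda:\omega\le\lambda<\kappa\text{ a cardinal}\},$$
with the semi-metric (1) inside each summand and distance $1$ between points of different summands. A topological sum of regular spaces is regular. The function $d$ is symmetric and vanishes only on the diagonal. If $x$ lies in the summand $X_\lambda$, then $x\in\overline A$ iff $x\in\overline{A\cap X_\lambda}$, and points of $A$ outside $X_\lambda$ are at distance $1$ from $x$, so they do not affect whether the infimum is $0$. So $X$ is semi-metric. Each summand has size $\lambda^+<\kappa$, there are at most $\kappa$ summands, and the sizes $\lambda^+$ are cofinal in $\kappa$. Hence $|X|=\kappa$.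

Suppose $X$ were the union of $\mu<\kappa$ subspaces with $\sigma$-isolated networks. We may assume $\mu\ge\omega$, by allowing repetitions. Intersect these subspaces with the summand $X_\mu$. Since $\sigma$-isolated networks pass to subspaces, $X_\mu$ is the union of $\le\mu$ many subspaces with $\sigma$-isolated networks. This contradicts Theorem A for $\lambda=\mu$. $\blacksquare$
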